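# Isomorphic uniform and non-uniform lattices in one locally compact group

Conventions: $[x,y]=xyx^{-1}y^{-1}$, and $\mathbb N=\{0,1,2,\dots\}$.

## 1. Two groups acting on the trivalent tree

Let $T_3$ be the tree in which every vertex has three neighbors. We look at two groups acting on it and count, for each one, its orbits on vertices and the orders of its vertex stabilizers.

The first group is $\Gamma_{\rm tr}=C_2*C_2*C_2=\langle a,b,c\mid a^2=b^2=c^2=1\rangle$. Its Cayley graph, with one edge between $g$ and each of $ga$, $gb$, $gc$, is $T_3$. So $\Gamma_{\rm tr}$ acts on $T_3$ with one orbit of vertices and trivial stabilizers. The sum over orbits of $1/|\text{stabilizer}|$ is $1$.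

For the second group, let $H_\infty=\bigoplus_{n\ge0}\langle e_n\rangle$ with each $e_n$ of order $2$, and $H_n=\langle e_0,\dots,e_n\rangle$, a group of order $2^{n+1}$. Let $s\in S_3$ be a transposition and form the amalgam
$$\Lambda_{\rm tr}=S_3 *_{s=e_0} H_\infty .$$
This is the fundamental group of a ray of groups: the vertex groups are $S_3,H_1,H_2,H_3,\dots$ and the consecutive edge groups are $H_0,H_1,H_2,\dots$ (so the edge between $H_n$ and $H_{n+1}$ carries $H_n$). By Bass–Serre theory $\Lambda_{\rm tr}$ acts on a tree with this ray as quotient and these groups as stabilizers. A vertex over the start of the ray has $[S_3:H_0]=3$ neighbors. A vertex with stabilizer conjugate to $H_n$, $n\ge1$, has $[H_n:H_{n-1}]+[H_n:H_n]=2+1=3$ neighbors. So the tree is $T_3$ again. The action is faithful: its kernel lies in the edge stabilizer $H_0=\langle s\rangle$ and is normalized by $S_3$, and $\langle s\rangle$ is not normal in $S_3$. There are infinitely many orbits of vertices, but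
$$\sum_{\text{orbits}}\frac1{|\text{stabilizer}|}=\frac16+\frac14+\frac18+\frac1{16}+\cdots=\frac16+\frac12=\frac23<\infty .$$

We will see that these sums are volumes: both groups are lattices in $\mathrm{Aut}(T_3)$, the first with compact quotient and the second with non-compact quotient. How different are they as abstract groups? The first is finitely generated. The second is not: the sign map $S_3\to H_0$ (with $s\mapsto e_0$) and the identity of $H_\infty$ agree on $H_0$, so they define a surjection $\Lambda_{\rm tr}\to H_\infty$, and $H_\infty$, an infinite abelian group of exponent $2$, is not finitely generated. So word metrics cannot even be compared. The question of this lecture is whether some other locally compact group carries a compact-quotient lattice and a non-compact-quotient lattice, both finitely generated, that look the same on the large scale. We first make the words precise.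

## 2. Mass as a sum over orbits

All locally compact groups are Hausdorff and second countable, and come with a left Haar measure $\mu$.

**Definition.** A *lattice* in $G$ is a discrete subgroup $D\le G$ such that $G/D$ carries a finite $G$-invariant measure. It is *uniform* if $G/D$ is compact, and *non-uniform* otherwise.

The modular function $\delta$ is defined by $\mu(Xx)=\delta(x)\mu(X)$; it is a continuous homomorphism to $\mathbb R_{>0}$, trivial on compact subgroups, and $G$ is *unimodular* if $\delta\equiv1$. If $G$ is unimodular and $D\le G$ is discrete, then $G/D$ carries an invariant measure $\nu$, unique up to scale, normalized by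
$$\int_G\varphi\,d\mu=\int_{G/D}\ \sum_{d\in D}\varphi(xd)\ d\nu(xD). \tag{1}$$

Our examples are automorphism groups of graphs. If $X$ is a connected locally finite graph, then $\mathrm{Aut}(X)$ with the topology of pointwise convergence on vertices is totally disconnected, locally compact and second countable, and its vertex stabilizers are compact and open.

**Lemma 1.** Let $A$ be a locally compact group with a compact open subgroup $K$ and a subgroup $S$ such that $A=SK$ and $S\cap K=1$. Then $A$ is unimodular.

*Proof.* Taking inverses, $A=KS$. So every left coset $xK$ and every right coset $Kx$ contains exactly one element of $S$. Let $s\in S$. The set $KsK$ is compact and is a disjoint union of open left cosets of $K$, and also of open right cosets of $K$. The number of left cosets and the number of right cosets are both $N=|S\cap KsK|$, so $1\le N<\infty$. Left cosets have measure $\mu(K)$, so $\mu(KsK)=N\mu(K)$. Each right coset in $KsK$ has the form $Ksk'$ with $k'\in K$, and has measure $\delta(s)\delta(k')\mu(K)=\delta(s)\mu(K)$. So $\mu(KsK)=N\delta(s)\mu(K)$. Hence $\delta(s)=1$, and $\delta$ is trivial on $SK=A$. $\square$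

If a group $S\le\mathrm{Aut}(X)$ acts simply transitively on the vertices of $X$, Lemma 1 applies with $K$ a vertex stabilizer. So $\mathrm{Aut}(T_3)$ is unimodular, because of $\Gamma_{\rm tr}$.

**Lemma 2.** Let $A$ be a unimodular locally compact second countable group acting transitively on a set $Z$ with compact open stabilizers $A_z$, and normalize Haar measure by $\mu(A_z)=1$. Let $D\le A$ have finite stabilizers $D_z$. Then $D$ is discrete, the invariant measure on $A/D$ has total mass
$$\sum_{[z]\in D\backslash Z}\frac1{|D_z|}, \tag{2}$$
and $A/D$ is compact if and only if $D\backslash Z$ is finite.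

*Proof.* The stabilizers are conjugate and $A$ is unimodular, so the normalization does not depend on $z$. Since $A_z$ is open and $D\cap A_z=D_z$ is finite, $D$ is discrete.

Fix $z$. Cut $A/D$ into the $A_z$-orbits $A_zgD/D$; these are non-empty, compact, open and disjoint. The map $A_zg\mapsto g^{-1}z$ is a bijection $A_z\backslash A\to Z$, and replacing $g$ by $gd$ replaces $g^{-1}z$ by $d^{-1}g^{-1}z$. So the pieces are indexed by $D\backslash Z$, the piece $A_zgD/D$ corresponding to the orbit of $g^{-1}z$.

The mass of this piece comes from (1) with $\varphi=1_{A_zg}$. The left side is $\mu(A_zg)=\mu(A_z)=1$. The inner sum on the right vanishes off the piece. At the point $agD$ with $a\in A_z$ it counts the $d\in D$ with $agd\in A_zg$, that is, with $d\in g^{-1}A_zg\cap D=D_{g^{-1}z}$. So the mass is $1/|D_{g^{-1}z}|$. Summing over the pieces gives (2). Finally, $A/D$ is a disjoint union of non-empty open compact pieces, so it is compact exactly when there are finitely many. $\square$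

With $A=\mathrm{Aut}(T_3)$ and $Z$ the vertex set, Section 1 now reads: $\Gamma_{\rm tr}$ is a uniform lattice of covolume $1$, and $\Lambda_{\rm tr}$ is a non-uniform lattice of covolume $2/3$.

## 3. Quasi-isometric lattices of both kinds

Recall that a map $\varphi:X\to Y$ of metric spaces is a quasi-isometry if for some constants $C\ge1$, $C'\ge0$ we have $C^{-1}d(x,x')-C'\le d(\varphi x,\varphi x')\le C\,d(x,x')+C'$ for all $x,x'$, and every point of $Y$ is within $C'$ of $\varphi(X)$. Two finitely generated groups are quasi-isometric if they are so with word metrics for some, equivalently any, finite generating sets. Isomorphic finitely generated groups are quasi-isometric: carry a generating set across the isomorphism.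

The question, taken from a report of the Mathematisches Forschungsinstitut Oberwolfach, is this. *Does there exist a locally compact group containing a uniform lattice $\Gamma$ and a finitely generated non-uniform lattice $\Lambda$ such that $\Lambda$ and $\Gamma$ are quasi-isometric?* For this to make sense $\Gamma$ is required to be finitely generated too.

In $\mathrm{Aut}(T_3)$ our pair failed because one lattice was not finitely generated. In $\mathrm{PSL}_2(\mathbb R)$ the lattice $\mathrm{PSL}_2(\mathbb Z)$ is non-uniform and finitely generated, and a genus-two surface group is uniform. But $\mathrm{PSL}_2(\mathbb Z)$ has a non-abelian free subgroup of finite index, hence infinitely many ends, while a surface group is quasi-isometric to the hyperbolic plane and has one end. The number of ends is a quasi-isometry invariant, so this pair fails as well. Nevertheless the answer is yes, in a strong form.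

**Theorem 3.** There is a totally disconnected, compactly generated, locally compact second countable group $G$ containing a finitely generated uniform lattice $\Gamma$ and a finitely generated non-uniform lattice $\Lambda$ with $\Gamma\cong\Lambda$. In particular $\Gamma$ and $\Lambda$ are quasi-isometric.

## 4. Groups that swallow a factor

Multiplying by a discrete group changes the lattices but not the quotient spaces. This suggests hiding the difference between two lattices inside a large discrete factor.

**Lemma 4.** Let $A$ be a totally disconnected locally compact second countable group with a uniform lattice $\Gamma'$ and a non-uniform lattice $\Lambda'$. Suppose $E$ is a finitely generated group with $\Gamma'\times E\cong E\cong\Lambda'\times E$. Give $E$ the discrete topology. Then $G=A\times E$, $\Gamma=\Gamma'\times E$ and $\Lambda=\Lambda'\times E$ satisfy Theorem 3.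

*Proof.* $E$ is countable, so $G$ is totally disconnected, locally compact and second countable. $\Gamma$ and $\Lambda$ are discrete; they are isomorphic to $E$, so they are finitely generated and isomorphic. We have $G/\Gamma=A/\Gamma'$ and $G/\Lambda=A/\Lambda'$, with $E$ acting trivially, so the finite invariant measures on the right are $G$-invariant; the first space is compact and the second is not. Finally choose a compact $C\subset A$ with $A=C\Gamma'$. Then $G=(C\times1)\Gamma$ is generated by $C\times 1$ and a finite generating set of $\Gamma$. $\square$

So, given a group $D$, we want a *finitely generated* group $E$ with $D\times E\cong E$.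

**The direct sum.** $E=\bigoplus_{\mathbb N}D$ satisfies $D\times E\cong E$: put the new factor in coordinate $0$ and shift the rest. But finitely many elements of $\bigoplus_{\mathbb N}D$ live in finitely many coordinates, so for $D\neq1$ this $E$ is not finitely generated.

**Adding a shift as a generator.** For finitely generated $D$ the wreath product $D\wr\mathbb Z=(\bigoplus_{\mathbb Z}D)\rtimes\mathbb Z$ is finitely generated. But now a factor can no longer be split off. Take $D$ simple and non-abelian. Every non-trivial normal subgroup $\mathcal N$ of $D\wr\mathbb Z$ contains $\bigoplus_{\mathbb Z}D$. Indeed, let $1\ne g\in \mathcal N$. If $g\notin\bigoplus_{\mathbb Z}D$, replace it by $[g,d_0]$ with $1\ne d_0$ in the copy of $D$ at $0$: since $gd_0g^{-1}$ is non-trivial and lives at another coordinate, this is a non-trivial element of $\mathcal N\cap\bigoplus_{\mathbb Z}D$. So assume $g\in\bigoplus_{\mathbb Z} D$ with coordinate $g_i\neq1$. As $D$ has trivial center, $[g,d]\ne1$ for some $d$ in the copy of $D$ at $i$, and $[g,d]$ lies in that copy. By simplicity $\mathcal N$ contains that copy, and, by translation, all copies. Hence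 $D\wr\mathbb Z$ has no normal subgroup isomorphic to the simple group $D$: such a subgroup would contain the normal subgroup $\bigoplus_{\mathbb Z}D$ of $D\wr\mathbb Z$, which would then be all of it by simplicity, but $\bigoplus_{\mathbb Z}D$ is not simple. The group $D\times (D\wr\mathbb Z)$ does have one. The shift should therefore be a map *of* the group and not an element *in* it.

**The way out.** Look for $E$ inside the full product $D^{\mathbb N}$, invariant under the one-sided shift
$$\theta(b_0,b_1,b_2,\dots)=(b_1,b_2,b_3,\dots),$$
finitely generated, and containing $\{(d,1,1,\dots)\}$. Constant sequences $\bar d=(d,d,\dots)$ are fixed by $\theta$ but produce only the diagonal. Sequences of powers $\tau=(1,t,t^2,\dots)$ are almost fixed: $\theta(\tau)=\tau\,\bar t$. To concentrate something in coordinate $0$ we use a commutator which is non-trivial there and trivial at all later coordinates.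

**Definition.** A finitely generated group $D$ is *absorbable* if there are finitely many triples $(x_i,y_i,t_i)\in D^3$, $1\le i\le r$, with

* (a) $[x_i,\,t_i^{n}y_it_i^{-n}]=1$ for all $i$ and all $n\ge1$;
* (b) $D$ is the normal closure of $\{[x_1,y_1],\dots,[x_r,y_r]\}$.

**Lemma 5.** If $D$ is absorbable, there is a finitely generated group $E_D$ with $E_D\cong D\times E_D$.

*Proof.* Let $\tau_i=(t_i^n)_{n\ge0}$ and
$$E=\langle \bar d\ (d\in D),\ \tau_1,\dots,\tau_r\rangle\le D^{\mathbb N}.$$
It is finitely generated, since $D$ is.

**Step 1 (the shift maps $E$ onto itself).** We have $\theta(\bar d)=\bar d$, and $\theta(\tau_i)=(t_i^{n+1})_n=\tau_i\bar t_i$. The elements $\bar d$ and $\tau_i\bar t_i$ generate $E$, so $\theta(E)=E$.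

**Step 2 (the $0$-th copy of $D$ lies in $E$).** The element $[\bar x_i,\tau_i\bar y_i\tau_i^{-1}]\in E$ has $n$-th coordinate $[x_i,t_i^ny_it_i^{-n}]$. By (a) it equals $([x_i,y_i],1,1,\dots)$. Conjugating by $\bar d$ conjugates its $0$-th coordinate by $d$. By (b), $D_0=\{(d,1,1,\dots):d\in D\}\le E$.

**Step 3 (splitting).** Let $E_1=\{b\in E:b_0=1\}$. For $b\in E$ we have $(b_0,1,1,\dots)\in D_0\le E$, so $b=(b_0,1,1,\dots)\,b'$ with $b'\in E_1$. The subgroups $D_0$ and $E_1$ commute and meet trivially, so $E=D_0\times E_1$.

**Step 4 (the complement is a copy of $E$).** The shift is injective on $E_1$, because $b_0=1$ there. With $b=(b_0,1,\dots)b'$ as in Step 3, $\theta(b)=\theta(b')$, so $\theta(E_1)=\theta(E)=E$. Hence $E_1\cong E$, and $E\cong D\times E$. Put $E_D=E$. $\square$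

**An absorbable group.** Let $V$ be Thompson's group of those homeomorphisms of $\{0,1\}^{\mathbb N}$ that cut the space into finitely many cylinders and map them by prefix replacement onto another such partition. Classically $V$ is finitely generated and simple. Write $[w]$ for the set of sequences beginning with $w$. The replacements $0\mapsto01$, $10\mapsto00$, $11\mapsto1$ define $t\in V$ with $t([00]\cup[01])=t([0])=[01]$. So $t^n[00]\subset[01]$ for all $n\ge1$. Let $x,y\in V$ be two non-commuting permutations of the cylinders $[0000],[0001],[0010]$, trivial elsewhere. For $n\ge1$, $x$ is supported in $[00]$ and $t^nyt^{-n}$ in $[01]$, so they commute, which is (a). Since $[x,y]\ne1$ and $V$ is simple, (b) holds. Remember this picture: a region, and an element pushing it away from itself forever.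

**Groups that are not absorbable.** By (b) an absorbable group is generated by conjugates of commutators, so it is perfect. Also, no non-trivial subgroup $D\le GL_N(K)$, $K$ a field, is absorbable. For $t\in D$, conjugation $\Phi(z)=tzt^{-1}$ is an invertible linear map of $\mathrm{Mat}_N(K)$, so by Cayley–Hamilton the identity is a linear combination of $\Phi,\Phi^2,\dots,\Phi^{N^2}$. Thus $y$ is a linear combination of the matrices $t^nyt^{-n}$, $n\ge1$. If $x$ commutes with all of those, it commutes with $y$, so $[x,y]=1$, and (b) forces $D=1$. In particular no non-trivial finite group is absorbable.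

The task is now to find a group $A$ with a uniform and a non-uniform lattice, both built from absorbable groups.

## 5. A tree of chambers and panels, and its free-product lattice

Fix $q=8$, a set $\Omega$ with $|\Omega|=q+1=9$, $M=\mathrm{Alt}(\Omega)$, the subgroup $F\le M$ generated by a $9$-cycle (an even permutation), and $L=\mathrm{Alt}(8)$, a point stabilizer in $M$. The group $F$ is simply transitive on $\Omega$, and
$$|M/F|=|M|/9=|L|. \tag{3}$$
The group $M$ is simple and $L$ is non-abelian and perfect.

**Definition.** $\mathcal T$ is the tree with two kinds of vertices. *Chambers* have valency $3$, with exactly one neighbor of each type $1,2,3$. *Panels*, of types $1,2,3$, have valency $q+1$, and all their neighbors are chambers.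

It is unique up to type-preserving isomorphism (build an isomorphism outward from a chamber). Let $\mathrm{Ch}$ and $\mathrm{Pan}=\mathrm{Pan}_1\sqcup\mathrm{Pan}_2\sqcup\mathrm{Pan}_3$ be the sets of chambers and panels. We identify a panel with the set of its $q+1$ chambers. $\mathrm{Aut}(\mathcal T)$ is the group of type-preserving automorphisms; each is determined by its action on $\mathrm{Ch}$.

For each panel $P$ fix a bijection $\chi_P:P\to\Omega$. The *local action* of $g\in\mathrm{Aut}(\mathcal T)$ at $P$ is
$$\sigma(g,P)=\chi_{gP}\circ g\circ\chi_P^{-1}\in\mathrm{Sym}(\Omega),\qquad \sigma(gh,P)=\sigma(g,hP)\,\sigma(h,P). \tag{4}$$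
For example, if there were only one panel, identified with $\Omega$ by $\chi_P$, then $\sigma(g,P)$ would be $g$ itself.

**Lemma 6.** Given $c,c'\in\mathrm{Ch}$ and $(m_P)_P\in M^{\mathrm{Pan}}$, there is a unique $g\in\mathrm{Aut}(\mathcal T)$ with $gc=c'$ and $\sigma(g,P)\in Fm_P$ for all $P$.

*Proof.* Construct $g$ outward from $c$. Suppose $gd=d'$ is determined and $P\ni d$ is a panel on which $g$ is not yet defined. Then $gP$ must be the panel $P'\ni d'$ of the same type, and $\sigma(g,P)$ must be an element $fm_P$, $f\in F$, with $fm_P(\chi_P(d))=\chi_{P'}(d')$. Such an $f$ exists and is unique, because $F$ is simply transitive on $\Omega$. So $g$ on $P$ must be the bijection $\chi_{P'}^{-1}fm_P\chi_P:P\to P'$, which does send $d$ to $d'$. Since $\mathcal T$ is a tree, each panel and chamber is reached exactly once, and we obtain a unique well-defined, type-preserving, locally bijective map $\mathcal T\to\mathcal T$. Such a map is an isomorphism. It sends paths without backtracking to paths without backtracking, whose ends are distinct in a tree, so it is injective. Its image is non-empty and contains all neighbors of each of its vertices,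 so it is surjective. $\square$

With all $m_P=1$ and $c=c'$ we get a fact used several times:
$$\text{if all local actions of } g \text{ lie in } F \text{ and } g \text{ fixes a chamber, then } g=1. \tag{5}$$

**The first candidate.** The group $U=\{g:\sigma(g,P)\in F\ \forall P\}$ is, by Lemma 6 with all $m_P=1$, simply transitive on $\mathrm{Ch}$. So, by Lemmas 1 and 2, it is a uniform lattice in $\mathrm{Aut}(\mathcal T)$, and $U\times U$ is one in $\mathrm{Aut}(\mathcal T)\times\mathrm{Aut}(\mathcal T)$. Section 8 will supply a finitely generated group $\Lambda_0\le \mathrm{Aut}(\mathcal T)\times\mathrm{Aut}(\mathcal T)$ that turns out to be absorbable, and whose stabilizers are finite and grow fast enough to make it a non-uniform lattice. So one tries $A=\mathrm{Aut}(\mathcal T)\times\mathrm{Aut}(\mathcal T)$. Here is where it stops. A fundamental domain for $U$ on $\mathcal T$ is one chamber with its three panels; edges and chambers have trivial stabilizers, and the stabilizer of a panel is simply transitive on its nine chambers and acts on them through $F$. By Bass–Serre theory $U\cong F*F*F$, which maps onto $\mathbb Z/9$. It is not perfect,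 so it is not absorbable.

One wants to replace the cyclic group $F$ by the simple group $M$. But the group of all $g$ with local actions in $M$ is not discrete: by Lemma 6 with $c=c'$ there is complete freedom in choosing the cosets $Fm_P$. Allowing only finitely many panels with local action outside $F$ does not help on $\mathcal T$: the stabilizer of a chamber is still infinite. The remedy is to make the space remember these finitely many exceptions.

## 6. Lamps on panels: the graph $\mathcal L$

**One panel.** Let $\Omega_3=\{1,2,3\}$ and take a two-element set of lamp states $\{*,a\}$. On pairs (lamp state, point of $\Omega_3$), join two pairs that differ in exactly one entry. This is the triangular prism, with $6$ vertices. The group $C_2\times C_3$ acts on it simply transitively: $C_2$ flips the lamp and $C_3$ rotates the points. The group $S_3$ also acts simply transitively: $m$ moves the points by $m$ and flips the lamp exactly when $m$ is odd. In other words, the lamp states are read once as a group $L_3=C_2$, and once as $M_3/F_3=S_3/C_3$. What makes it work is $|M_3/F_3|=|L_3|$, the analogue of (3). We now put one lamp on every panel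 of $\mathcal T$.

**Definition.** Let $(A_0,*)$ be a pointed set with $|A_0|=|M/F|=|L|$. Let $\mathrm{Conf}$ be the set of functions $f:\mathrm{Pan}\to A_0$ with $f(P)=*$ for all but finitely many $P$. The graph $\mathcal L$ has vertex set $\mathrm{Conf}\times\mathrm{Ch}$ and two kinds of edges:

* $(f,c)-(f,d)$ if $c\ne d$ lie in a common panel;
* $(f,c)-(f',c)$ if $f,f'$ differ at exactly one panel, and this panel contains $c$.

Two panels of a chamber $c$ share only $c$, as $\mathcal T$ has no cycles. So every vertex has degree $3q+3(|A_0|-1)$, and $\mathcal L$ is locally finite with countably many vertices. It is connected: edges of the first kind join $(f,c)$ to $(f,d)$ for all $c,d$, because $\mathcal T$ is connected. To change $f$ at one panel $P$, walk to a chamber of $P$ and use an edge of the second kind. Two configurations differ at finitely many panels. Write $f_0\equiv *$.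

So $\mathrm{Aut}(\mathcal L)$ is totally disconnected, locally compact and second countable, with compact open vertex stabilizers.

## 7. A perfect group simply transitive on $\mathcal L$

Let
$$S=\{g\in\mathrm{Aut}(\mathcal T):\ \sigma(g,P)\in M\ \forall P,\ \ \sigma(g,P)\in F\text{ for all but finitely many }P\},$$
a group with almost prescribed local action in the sense of Le Boudec. By (4), $\sigma(g^{-1},gP)=\sigma(g,P)^{-1}$, and $S$ is a group. Identify $(A_0,*)$ with $(M/F,F)$ and let $S$ act on $\mathrm{Conf}$ by
$$(gf)(gP)=\sigma(g,P)f(P).$$
The value is $*$ at $gP$ whenever $f(P)=*$ and $\sigma(g,P)\in F$, so supports stay finite. It is an action, since $((gh)f)(ghP)=\sigma(g,hP)\sigma(h,P)f(P)=(g(hf))(ghP)$. Let $S$ act on $\mathcal L$ by $g(f,c)=(gf,gc)$. Edges of the first kind are clearly preserved. If $f,f'$ differ exactly at $P\ni c$, then $gf,gf'$ differ exactly at $gP\ni gc$. For one panel this is the $S_3$-action on the prism.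

**Lemma 7.** $S$ acts simply transitively on the vertices of $\mathcal L$.

*Proof.* Fix $c_0\in\mathrm{Ch}$. Let $(f,c)$ be a vertex and write $f(P)=n_PF$ with $n_P\in M$ and $n_P=1$ for almost all $P$. An element $h\in S$ maps $(f,c)$ to $(f_0,c_0)$ if and only if $hc=c_0$ and $\sigma(h,P)n_PF=F$, that is, $\sigma(h,P)\in Fn_P^{-1}$, for all $P$. By Lemma 6 there is exactly one such $h\in\mathrm{Aut}(\mathcal T)$. Its local actions lie in $M$, and in $F$ for almost all $P$. So $h\in S$. $\square$

In particular $S$ embeds in $\mathrm{Aut}(\mathcal L)$, and $\mathrm{Aut}(\mathcal L)$ is unimodular by Lemma 1.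

**Proposition 8.** $S$ is finitely generated and absorbable.

*Proof.* Fix $c_0$ and let $P_1,P_2,P_3$ be its panels, of types $1,2,3$. For a panel $P$ let
$$J_P=\{g\in S:\ gP=P,\ \sigma(g,Q)\in F\ \ \forall Q\ne P\}.$$
For $g,h\in J_P$ and $Q\neq P$ we have $hQ\ne P$, so (4) shows that $J_P$ is a subgroup.

**Step 1 (to find copies of the simple group $M$ in $S$: the map $g\mapsto\sigma(g,P)$ is an isomorphism $J_P\to M$).** It is a homomorphism by (4), as $hP=P$. If $\sigma(g,P)=1$, then $g$ fixes a chamber of $P$ and all its local actions lie in $F$, so $g=1$ by (5). For surjectivity let $m\in M$ and $c\in P$, put $c'=\chi_P^{-1}(m\,\chi_P(c))\in P$, and apply Lemma 6 with coset $Fm$ at $P$ and coset $F$ elsewhere. The resulting $g$ lies in $S$. Both $gP$ and $P$ are the panel through $c'$ of the type of $P$, so $gP=P$ and $g\in J_P$. Finally $\sigma(g,P)=fm$ with $f\in F$, and it sends $\chi_P(c)$ to $\chi_P(c')=m\chi_P(c)$. So $f$ fixes a point, $f=1$, and $\sigma(g,P)=m$.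

**Step 2 (finite generation: $S=\langle J_{P_1},J_{P_2},J_{P_3}\rangle$).** Write $v_0=(f_0,c_0)$. Along a path in $\mathcal L$ starting at $v_0$, write each vertex as $gv_0$ with $g\in S$. If $gv_0$ and $g'v_0$ are adjacent, then $g^{-1}g'$ carries $v_0$ to a neighbor. As $\mathcal L$ is connected, $S$ is generated by the finitely many elements carrying $v_0$ to a neighbor. There are two kinds. If $gv_0=(f_0,d)$ with $d\in P_i$, then $gf_0=f_0$ says that all local actions of $g$ lie in $F$, and $gP_i$ is the type-$i$ panel of $d$, namely $P_i$. So $g\in J_{P_i}$. If $gv_0=(f,c_0)$ with $f$ supported on $P_i$, then $gP_i=P_i$ because $gc_0=c_0$. For $P\neq P_i$ we have $gP\neq P_i$, so $\sigma(g,P)F=f(gP)=F$. Again $g\in J_{P_i}$. The groups $J_{P_i}\cong M$ are finite.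

**Step 3 (cutting the tree at $c_0$, to have regions for supports).** Let $U_i$ be the set of chambers $e\ne c_0$ for which the geodesic from $c_0$ to $e$ starts with the edge from $c_0$ to $P_i$. Then $\mathrm{Ch}=\{c_0\}\sqcup U_1\sqcup U_2\sqcup U_3$. Fix $i$ and let $\{i,j,k\}=\{1,2,3\}$.

**Step 4 (two non-commuting elements supported in $U_i$).** Let $\omega=\chi_{P_i}(c_0)$. Since $M_\omega\cong\mathrm{Alt}(8)$ is non-abelian, Step 1 gives non-commuting $x_i,y_i\in J_{P_i}$ whose local actions at $P_i$ fix $\omega$. They fix $c_0$. We show by induction on the distance from $c_0$ that they fix every chamber $e\notin U_i$. Let $e\ne c_0$ and let $Q$ be the last panel on the geodesic from $c_0$ to $e$. Then $Q\ne P_i$, for otherwise the geodesic would start toward $P_i$ and $e$ would lie in $U_i$. The chamber of $Q$ nearest to $c_0$ is $c_0$ or lies on the geodesic to $e$. It is not in $U_i$, and so is fixed by induction. Hence $Q$ is preserved. The local action at $Q$ lies in $F$ and has a fixed point, so it is trivial, and $e$ is fixed.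

**Step 5 (an element that pushes $U_i$ away from itself forever).** Choose $g_j\in J_{P_j}$ and $g_k\in J_{P_k}$ with $\sigma(g_j,P_j),\sigma(g_k,P_k)\in F\setminus\{1\}$, and put $t_i=g_jg_k$. All local actions of $g_j$ lie in $F$ and $g_j\ne1$, so $g_j$ fixes no chamber, by (5); likewise for $g_k$. We claim
$$g_j(\mathrm{Ch}\setminus U_j)\subset U_j,\qquad g_k(\mathrm{Ch}\setminus U_k)\subset U_k. \tag{6}$$
Let $e\in\mathrm{Ch}\setminus U_j$. The geodesic from $P_j$ to $e$ starts with the edge from $P_j$ to $c_0$. Applying $g_j$, the geodesic from $P_j$ to $g_je$ starts with the edge from $P_j$ to $g_jc_0\ne c_0$. Preceding it by the edge from $c_0$ to $P_j$ creates no backtracking. So the geodesic from $c_0$ to $g_je$ starts toward $P_j$, and $g_je\in U_j$. The case of $k$ is the same.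

By (6), $g_k(U_i\cup U_j)\subset U_k$ and $g_j(U_k)\subset U_j$. So $t_i(U_i\cup U_j)\subset U_j$, and therefore $t_i^nU_i\subset U_j$ for all $n\ge1$.

**Step 6 (conditions (a) and (b)).** For $n\ge1$ the element $x_i$ is supported in $U_i$ and $t_i^ny_it_i^{-n}$ in $t_i^nU_i\subset U_j$. Disjoint supports in $\mathrm{Ch}$ make them commute, which is (a). Moreover $1\ne[x_i,y_i]\in J_{P_i}\cong\mathrm{Alt}(9)$, which is simple. So the normal closure of $[x_i,y_i]$ in $S$ contains $J_{P_i}$. By Step 2, the three triples for $i=1,2,3$ give (b). $\square$

## 8. A Kac–Moody group on a pair of trees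

For the non-uniform lattice we need a finitely generated group acting on two copies of $\mathcal T$ with infinitely many orbits of pairs of chambers and rapidly growing stabilizers. This is where a substantial standard input enters.

**Roots.** Let $k=\mathbb F_q$ with $q=8$, and let $a_{ii}=2$, $a_{ij}=-2$ for $i\neq j$ $(1\le i,j\le3)$. Since $a_{ij}a_{ji}=4$, the Weyl group of this generalized Cartan matrix is
$$W=\langle r_1\rangle*\langle r_2\rangle*\langle r_3\rangle,\qquad r_i^2=1,$$
acting faithfully on $\bigoplus\mathbb Z\alpha_i$ by $r_i\alpha_j=\alpha_j-a_{ij}\alpha_i$. Write $\ell$ for word length in the $r_i$. The real roots are $\Phi=W\{\alpha_1,\alpha_2,\alpha_3\}$. Every real root has all coefficients $\ge0$ or all $\le0$, so $\Phi=\Phi_+\sqcup\Phi_-$; we write $a>0$ or $a<0$.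

The form $(\alpha_i,\alpha_j)=a_{ij}$ is symmetric, and $r_i\lambda=\lambda-(\alpha_i,\lambda)\alpha_i$, so it is $W$-invariant. Hence $(a,a)=2$ for every real root. Also, if $a=w\alpha_i$, then $wr_iw^{-1}$ is the map $\lambda\mapsto\lambda-(a,\lambda)a$, which depends only on $a$. Finally, $r_i$ permutes $\Phi_+\setminus\{\alpha_i\}$: a root in this set is not a multiple of $\alpha_i$ (by norm $2$, the only multiples of $\alpha_i$ that can be roots are $\pm\alpha_i$), so it has a positive coefficient at some $\alpha_j$, $j\ne i$. Applying $r_i$ does not change this coefficient, so the image is positive, and it is not $\alpha_i=r_i(-\alpha_i)$.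

**Definition.** A pair $\{a,b\}\subset\Phi$ is *prenilpotent* if some $w\in W$ maps both into $\Phi_+$ and some $w'\in W$ maps both into $\Phi_-$.

For instance, $\{\alpha_1,-\alpha_2\}$ is prenilpotent: $r_2$ sends it to $\{\alpha_1+2\alpha_2,\alpha_2\}$, and $r_1$ sends it to $\{-\alpha_1,-\alpha_2-2\alpha_1\}$. On the other hand $\{\alpha_1,\alpha_2\}$ is not. Indeed $w\alpha_i<0$ if and only if $\ell(wr_i)<\ell(w)$, that is, if and only if the reduced word of $w$ ends in $r_i$; and in the free product $W$ a reduced word has only one last letter.

**Twin buildings.** A building of type $W$ is a set of chambers $\Delta$ with a $W$-valued Weyl distance; the $s$-panel of $d$ consists of $d$ and the chambers at Weyl distance $s$ from $d$, and chambers joined by a gallery whose type is a reduced word $s_1\cdots s_m$ are at Weyl distance $s_1\cdots s_m$. A twin building is a pair $\Delta_+,\Delta_-$ of buildings with a codistance $\delta^*:\Delta_+\times\Delta_-\to W$ linking them. The smallest example is $\Delta_+=\Delta_-=W$ with $\delta^*(x,y)=x^{-1}y$. Panels are $\{y,ys\}$. From the point of view of $x=1$, the codistance of $y$ is $y$ itself,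 and in each panel one chamber has longer codistance than the other. In our thick case one chamber of each panel has longer codistance, and the $q$ others share the shorter one.

**The input.** Let $\mathfrak G$ be a split Kac–Moody group over $k$ of this type. The following facts are standard (J. Tits, *Uniqueness and presentation of Kac–Moody groups over fields*, J. Algebra 105 (1987); B. Rémy, *Groupes de Kac–Moody déployés et presque déployés*, Astérisque 277 (2002); P. Abramenko–K. Brown, *Buildings*, GTM 248, Ch. 6, 8).

* (K1) There are subgroups $U_a\cong(k,+)$ $(a\in\Phi)$ and a finite torus $T$ normalizing each $U_a$, with $\mathfrak G=\langle T,U_a\,(a\in\Phi)\rangle$. For each $i$ there is a homomorphism $SL_2(k)\to\mathfrak G$ with image $\langle U_{\alpha_i},U_{-\alpha_i}\rangle$, mapping the upper/lower unitriangular groups isomorphically onto $U_{\pm\alpha_i}$. There is $n_i\in\langle U_{\alpha_i},U_{-\alpha_i}\rangle$ with $n_iU_an_i^{-1}=U_{r_ia}$ for all $a\in\Phi$.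
* (K2) If $\{a,b\}\subset\Phi$ is prenilpotent and $b\ne\pm a$, then $[U_a,U_b]\subset\langle U_c:\ c\in\Phi,\ c=ia+jb,\ i,j\ge1\rangle$.
* (K3) With $B_\varepsilon=T\langle U_a:a\in\Phi_\varepsilon\rangle$ and $N=T\langle n_1,n_2,n_3\rangle$, $N/T\cong W$, one has a twin $BN$-pair with $B_+\cap B_-=T$. So $\mathfrak G$ acts type-preservingly on a twin building $(\Delta_+,\Delta_-,\delta^*)$ of type $W$, with chamber sets $\Delta_\varepsilon=\mathfrak G/B_\varepsilon$ and all panels of cardinality $q+1$. Put $c_\varepsilon=B_\varepsilon$. Then $\mathfrak G=\bigsqcup_{w\in W}B_+wB_-$, and $\delta^*(gc_+,hc_-)=w$ if and only if $g^{-1}h\in B_+wB_-$. So every pair in $\Delta_+\times\Delta_-$ of codistance $w$ is in the $\mathfrak G$-orbit of $(c_+,wc_-)$. If $\delta^*(c,d)=w$ with $c\in\Delta_+$, $d\in\Delta_-$, and $\ell(wr_i)<\ell(w)$, then every $e\neq d$ in the $r_i$-panel of $d$ satisfies $\delta^*(c,e)=wr_i$.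

**The two buildings are copies of $\mathcal T$.** The chamber–panel incidence graph of $\Delta_\varepsilon$ is connected and has the valencies of $\mathcal T$. A cycle in it would give a closed gallery $d_0,d_1,\dots,d_m=d_0$, $m\ge2$, in which $d_{l-1}\ne d_l$ lie in a common panel of type $s_l$ and consecutive panels are distinct. Consecutive panels share a chamber, so being distinct they have different types: $s_l\ne s_{l+1}$. Then $s_1\cdots s_m$ is a reduced non-empty word in the free product $W$, so the Weyl distance from $d_0$ to $d_m$ is $s_1\cdots s_m\neq1$, contradicting $d_m=d_0$. So the graph is a tree, isomorphic to $\mathcal T$. Fix type-preserving identifications of both graphs with $\mathcal T$.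

**The group $\Lambda_1$.** Let
$$\Lambda_1=\langle U_a:a\in\Phi\rangle=\langle U_{\pm\alpha_1},U_{\pm\alpha_2},U_{\pm\alpha_3}\rangle .$$
The equality holds because, by (K1), every $U_a$ is conjugate to some $U_{\alpha_i}$ by a product of elements $n_j\in\langle U_{\pm\alpha_j}\rangle$. So $\Lambda_1$ is finitely generated. It is normalized by $T$, hence normal in $\mathfrak G$, and $\mathfrak G=\Lambda_1T$. The group $T$ fixes $c_+$ and every $wc_-$ (as $T\le B_-$ is normalized by $N$). Writing elements of $\mathfrak G$ as $\lambda t$, we see from (K3) that $\Lambda_1$ is transitive on the set of pairs in $\Delta_+\times\Delta_-$ of each given codistance, and is transitive on $\Delta_+$ and on $\Delta_-$.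

**Lemma 9.** If $\delta^*(c_+,d)=w$, then $|\mathrm{Stab}_{\Lambda_1}(c_+,d)|=\tau q^{\ell(w)}$, where $\tau=|T\cap\Lambda_1|<\infty$.

*Proof.* We induct on $\ell(w)$. For $w=1$ the pair is in the $\Lambda_1$-orbit of $(c_+,c_-)$, so the stabilizer is conjugate to $B_+\cap B_-\cap\Lambda_1=T\cap\Lambda_1$.

Let $w\ne1$, choose $s\in\{r_1,r_2,r_3\}$ with $\ell(ws)<\ell(w)$, and let $\pi$ be the $s$-panel of $d$. By (K3) all $e\in\pi\setminus\{d\}$ satisfy $\delta^*(c_+,e)=ws\ne w$. So an element fixing $c_+$ and preserving $\pi$ fixes $d$, and $\mathrm{Stab}(c_+,d)=\mathrm{Stab}(c_+,\pi)$. This group is transitive on the $q$ chambers of $\pi\setminus\{d\}$: for $e,e'$ among them there is $\lambda\in\Lambda_1$ with $\lambda(c_+,e)=(c_+,e')$, and $\lambda\pi=\pi$ because types are preserved. Since $\mathrm{Stab}(c_+,e)\le\mathrm{Stab}(c_+,\pi)$, we get $|\mathrm{Stab}(c_+,d)|=q\,|\mathrm{Stab}(c_+,e)|=q\cdot\tau q^{\ell(w)-1}$. $\square$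

Let $\Lambda_0$ be the image of $\Lambda_1$ in $\mathrm{Aut}(\mathcal T)\times\mathrm{Aut}(\mathcal T)$, by its actions on $\Delta_+$ and $\Delta_-$. The kernel fixes $(c_+,c_-)$, so it is a subgroup of $T\cap\Lambda_1$; let $\kappa$ be its order. It is contained in every stabilizer of a pair. By transitivity on $\Delta_+$ and Lemma 9,
$$|\mathrm{Stab}_{\Lambda_0}(c,d)|=\tau q^{\ell(w)}/\kappa\qquad\text{whenever }\delta^*(c,d)=w. \tag{7}$$

**Lemma 10.** There are $x_i,y_i,t_i\in\Lambda_0$ $(i=1,2,3)$ satisfying (a), with $\Lambda_0$ normally generated by the $[x_i,y_i]$.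

*Proof.* Both properties pass to images, so it suffices to find such elements in $\Lambda_1$. The Cartan matrix is invariant under all permutations of the indices, so we treat $i=3$; the same argument after renaming serves $i=1,2$. Choose non-trivial $x_3\in U_{\alpha_3}$ and $y_3\in U_{-\alpha_3}$, and let $t_3=n_1n_2\in\Lambda_1$. By (K1), $t_3^ny_3t_3^{-n}\in U_{-\beta_n}$ with $\beta_n=(r_1r_2)^n\alpha_3$. Let $n\ge1$.

**Step 1 (to locate $\beta_n$).** Let $1\ne v\in\langle r_1,r_2\rangle$. Applying $r_1,r_2$ only adds multiples of $\alpha_1,\alpha_2$, so $v\alpha_3$ has $\alpha_3$-coefficient $1$. Hence it is positive: $v\alpha_3=\alpha_3+m_1\alpha_1+m_2\alpha_2$ with $m_1,m_2\ge0$. Also $v\alpha_3\ne\alpha_3$, for otherwise the reflections in these roots would coincide, giving $vr_3v^{-1}=r_3$, which is false in the free product. So $m_1+m_2\ge1$. This applies to $v=(r_1r_2)^{\pm n}$.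

**Step 2 (to be allowed to use (K2): $\{\alpha_3,-\beta_n\}$ is prenilpotent and $-\beta_n\neq\pm\alpha_3$).** We have $r_3\alpha_3=-\alpha_3<0$. Since $\beta_n$ is positive and different from $\alpha_3$, also $r_3\beta_n>0$, so $r_3(-\beta_n)<0$. Now let $w=r_3(r_1r_2)^{-n}$. Then $w(-\beta_n)=-r_3\alpha_3=\alpha_3>0$, and $w\alpha_3=r_3\big((r_1r_2)^{-n}\alpha_3\big)>0$, because $(r_1r_2)^{-n}\alpha_3$ is a positive root different from $\alpha_3$. Finally $-\beta_n<0$ and $\beta_n\ne\alpha_3$, so $-\beta_n\ne\pm\alpha_3$.

**Step 3 (to see that (K2) has an empty right side: no real root has the form $i\alpha_3-j\beta_n$ with $i,j\ge1$).** With $\beta_n=\alpha_3+m_1\alpha_1+m_2\alpha_2$ we get $(\alpha_3,\beta_n)=2-2(m_1+m_2)\le0$. So $i\alpha_3-j\beta_n$ has norm $2i^2+2j^2-2ij(\alpha_3,\beta_n)\ge4$, whereas real roots have norm $2$.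

By (K2), $[U_{\alpha_3},U_{-\beta_n}]=1$, which gives (a).

**Step 4 (normal generation).** Since $q=8$, $SL_2(k)$ is simple, so the non-trivial homomorphism $SL_2(k)\to\langle U_{\alpha_3},U_{-\alpha_3}\rangle$ of (K1) is an isomorphism. Non-trivial upper and lower unitriangular matrices do not commute: for $u,u'\neq0$,
$$\begin{pmatrix}1&u\\0&1\end{pmatrix}\begin{pmatrix}1&0\\u'&1\end{pmatrix}=\begin{pmatrix}1+uu'&u\\u'&1\end{pmatrix}\ne\begin{pmatrix}1&u\\u'&1+uu'\end{pmatrix}=\begin{pmatrix}1&0\\u'&1\end{pmatrix}\begin{pmatrix}1&u\\0&1\end{pmatrix}.$$
So $[x_3,y_3]\ne1$, and its normal closure contains the simple group $\langle U_{\alpha_3},U_{-\alpha_3}\rangle$. Using $i=1,2,3$, the normal closure of the three commutators contains all $U_{\pm\alpha_i}$, that is, all of $\Lambda_1$. $\square$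

## 9. Lighting the lamps independently: the group $\Lambda'$

$\Lambda_0$ acts on $\mathcal T\times\mathcal T$, and we need a group acting on $\mathcal L\times\mathcal L$. As with $C_2\times C_3$ on the prism, we now read the lamp states as the group $L$. Identify $(A_0,*)$ with $(L,1)$, which is possible by (3). Then $\bigoplus_{\mathrm{Pan}}L$ acts on $\mathrm{Conf}$ by pointwise left multiplication, and trivially on $\mathrm{Ch}$. An element $h\in\mathrm{Aut}(\mathcal T)$ acts by $(f,c)\mapsto(f\circ h^{-1},hc)$. If $f,f'$ differ exactly at $P\ni c$, then after applying $l\in\bigoplus_{\mathrm{Pan}} L$ they still differ exactly at $P$, and after applying $h$ they differ exactly at $hP\ni hc$. So both actions preserve the edges of $\mathcal L$. Moreover $hlh^{-1}=l\circ h^{-1}$ as maps. So we have an action of $(\bigoplus_{\mathrm{Pan}}L)\rtimes\mathrm{Aut}(\mathcal T)$ on $\mathcal L$. It is faithful: if $(l,h)$ acts trivially, then $h$ is trivial on $\mathrm{Ch}$, so $h=1$, and $l\cdot f_0=f_0$ gives $l=1$.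

Let $\mathrm{Pan}_\pm$ be two copies of $\mathrm{Pan}$, the panels of $\Delta_\pm$, and put
$$\Lambda'=\Big(\bigoplus_{\mathrm{Pan}_+\sqcup\mathrm{Pan}_-}L\Big)\rtimes\Lambda_0\ \le\ \mathrm{Aut}(\mathcal L)\times\mathrm{Aut}(\mathcal L).$$

**Proposition 11.** $\Lambda'$ is finitely generated and absorbable.

*Proof.* **Step 1 (finite generation).** $\Lambda_0$ is type-preserving and transitive on $\Delta_+$ and on $\Delta_-$, so its orbits on $\mathrm{Pan}_+\sqcup\mathrm{Pan}_-$ are the $6$ sets of panels of given sign and type. It is finitely generated. Hence $\Lambda'$ is generated by $\Lambda_0$ and $6$ copies of $L$.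

**Step 2 (the triples of $\Lambda_0$ suffice for all of $\Lambda'$).** Take the triples of Lemma 10; they satisfy (a). Let $\mathcal N$ be the normal closure of the $[x_i,y_i]$ in $\Lambda'$. Then $\mathcal N\ge\Lambda_0$. Write $l_P$ for $l\in L$ placed at $P$. For a panel $P$ choose $h\in\Lambda_0$ with $hP\ne P$, which is possible since the orbit of $P$ is infinite. As $h\in\mathcal N$ and $\mathcal N$ is normal,
$$[l_P,h]=l_P\,(l^{-1})_{hP}\in\mathcal N,\qquad\text{and then}\qquad [\,l_P(l^{-1})_{hP},\,l'_P]=[l,l']_P\in\mathcal N$$
for all $l,l'\in L$. As $L$ is perfect, $\mathcal N$ contains the copy of $L$ at $P$, for every $P$. So $\mathcal N=\Lambda'$, which is (b). $\square$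

## 10. The two lattices in $\mathrm{Aut}(\mathcal L)\times\mathrm{Aut}(\mathcal L)\times E$

*Proof of Theorem 3.* Let $A=\mathrm{Aut}(\mathcal L)\times\mathrm{Aut}(\mathcal L)$ act on $Z=V(\mathcal L)\times V(\mathcal L)$, where $V(\mathcal L)$ is the vertex set. The action is transitive by Lemma 7, the stabilizers are compact and open, and $A$ is totally disconnected, locally compact, second countable, and unimodular as a product of unimodular groups. So Lemma 2 applies. Let $E=E_S\times E_{\Lambda'}$, given by Lemma 5 with Propositions 8 and 11.

**Step 1 (to get the uniform lattice $S\times S$).** By Lemma 7, $S\times S$ is simply transitive on $Z$. By Lemma 2 it is discrete, and $A/(S\times S)$ is compact of mass $1$.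

**Step 2 (to count orbits and stabilizers of $\Lambda'$ on $Z$).** $\bigoplus_{\mathrm{Pan}_+\sqcup\mathrm{Pan}_-}L$ is simply transitive on $\mathrm{Conf}\times\mathrm{Conf}$ and does not move chambers, and $\Lambda_0$ fixes $(f_0,f_0)$. So every $\Lambda'$-orbit on $Z$ contains a point $((f_0,c),(f_0,d))$ with $(c,d)\in\Delta_+\times\Delta_-$. An element $(l,h)$ takes one such point to another only if $l$ fixes $(f_0,f_0)$, that is, only if $l=1$. So the stabilizer of the point is $\mathrm{Stab}_{\Lambda_0}(c,d)$, and the $\Lambda'$-orbits on $Z$ correspond to the $\Lambda_0$-orbits on $\Delta_+\times\Delta_-$. These are indexed by the codistance $w\in W$, and by (7) the stabilizers have order $\tau q^{\ell(w)}/\kappa$.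

**Step 3 (to see that $\Lambda'$ is a non-uniform lattice).** A reduced word of length $n\ge1$ in $W$ has $3$ choices for its first letter and $2$ for each later one, so $W$ has $3\cdot2^{n-1}$ elements of length $n$. By Lemma 2, $\Lambda'$ is discrete of covolume
$$\frac\kappa\tau\Big(1+\sum_{n\ge1}3\cdot2^{n-1}q^{-n}\Big)=\frac\kappa\tau\Big(1+\frac{3/q}{1-2/q}\Big)=\frac\kappa\tau\cdot\frac{q+1}{q-2}=\frac{3\kappa}{2\tau}<\infty . \tag{8}$$
There are infinitely many orbits, since $W$ is infinite. So $A/\Lambda'$ is not compact.

**Step 4 (to make the difference disappear).** By Lemma 5, $S\times S\times E_S\cong S\times E_S\cong E_S$ and $\Lambda'\times E_{\Lambda'}\cong E_{\Lambda'}$. Hence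
$$S\times S\times E\cong(S\times S\times E_S)\times E_{\Lambda'}\cong E,\qquad \Lambda'\times E\cong E_S\times(\Lambda'\times E_{\Lambda'})\cong E .$$

Lemma 4 with $\Gamma'=S\times S$ now gives $G=A\times E$, $\Gamma=S\times S\times E$ and $\Lambda=\Lambda'\times E$ as required. $\blacksquare$

Compare (8) with $\frac16+\frac14+\frac18+\cdots$ in Section 1. In both, infinitely many orbits are paid for by geometrically growing stabilizers. Here the number of orbits at level $n$ grows like $2^n$ and the stabilizers like $8^n$.

It is worth noting where the number $8$ was used. It is a prime power, so that $\mathbb F_8$ exists, with $SL_2(8)$ simple; it exceeds $2$, so that (8) converges; and on $8+1=9$ points there is a simple group $M$ with non-abelian point stabilizers, containing a simply transitive subgroup $F$, such that some perfect group $L$ has order $|M/F|$.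

## 11. Distinct covolumes and unbounded torsion

Two complements, not needed for Theorem 3, follow from the same formulas. Keep $A,S,\Lambda',E$ from Section 10, and let $K$ be a vertex stabilizer in $\mathrm{Aut}(\mathcal L)$.

**Proposition 12.** For every $m\ge1$ and every finitely generated group $Q$ there are a locally compact group $G$ and a finitely generated group $Y$, having $Q$ as a direct factor, such that $Y$ is isomorphic to a uniform lattice of $G$ and to $m$ non-uniform lattices of $G$, these $m+1$ lattices having pairwise distinct covolumes.

*Proof.* Let $Y=E\times Q$ and $G=A^m\times Y$ with $Y$ discrete. For $0\le j\le m$ let $Y_j=(\Lambda')^j\times(S\times S)^{m-j}\times Y$. By Step 4 of Section 10, applied repeatedly, $Y_j\cong Y$. With Haar measure giving mass $1$ to $K^{2m}\times\{1\}$, $Y_j$ is a lattice of covolume $v^j$, where $v=3\kappa/(2\tau)$ by (8). The quotient $G/Y_j=(A/\Lambda')^j\times(A/(S\times S))^{m-j}$ is compact if and only if $j=0$. Since $\kappa$ is the order of a subgroup of $T\cap\Lambda_1$, it divides $\tau$. So $v=\frac32\cdot\frac1{\tau/\kappa}$ with $\tau/\kappa$ an integer, and $v=1$ would mean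 $2\tau/\kappa=3$, which is impossible. As $v>0$ and $v\ne1$, the numbers $v^j$ are pairwise distinct. $\square$

**Proposition 13.** If $G$ is a locally compact second countable group with a compact open subgroup $K$ and $\Lambda\le G$ is a non-uniform lattice, then $\Lambda$ has finite subgroups of arbitrarily large order. In particular $\Lambda$ is not virtually torsion-free.

*Proof.* $G$ has a lattice, so it is unimodular. Apply Lemma 2 to $G$ acting on $Z=G/K$. The stabilizers are the conjugates of $K$, which are compact and open, and the groups $\Lambda_z=\Lambda\cap gKg^{-1}$ for $z=gK$ are discrete and compact, hence finite. As $G/\Lambda$ is not compact, there are infinitely many $\Lambda$-orbits on $Z$. The total mass $\sum1/|\Lambda_z|$ is finite. So the orders $|\Lambda_z|$ are unbounded. In a virtually torsion-free group, a finite subgroup meets a torsion-free subgroup of finite index trivially, so its order is at most that index. $\square$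

In the example of Section 1 these finite subgroups are the $H_n$. In Theorem 3 the uniform lattice $\Gamma$, being isomorphic to $\Lambda$, also has finite subgroups of arbitrarily large order.
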